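\title{Infinitely many irreducible interval orders of each dimension $t\ge 3$}

\begin{abstract}
A finite poset is $t$-irreducible if it has dimension $t$ and all of its proper subposets have smaller dimension. We show that for every $t\ge 3$ there are infinitely many pairwise non-isomorphic $t$-irreducible interval orders. The proof reduces graph coloring to dimension: for each $K\ge 2$ we assign to every finite family $\mathcal F$ of intervals with distinct endpoints an interval order that has dimension at most $K$ if and only if the overlap graph of $\mathcal F$ is $K$-colorable. Powers of cycles then give interval orders of dimension greater than $K$ all of whose small subposets have dimension at most $K$.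
\end{abstract}

\section{Introduction}\label{sec:intro}

All posets in this paper are finite. A poset $P$ is an \emph{interval order} if there is a one-to-one map that assigns to each element $x$ a closed interval $[a_x,b_x]$ of the real line, with $a_x<b_x$, so that $x<y$ in $P$ if and only if $b_x<a_y$. Thus two elements are incomparable exactly when their intervals intersect. The \emph{dimension} $\dim P$ is the least number of linear orders on the ground set of $P$ whose intersection is the order of $P$. A \emph{subposet} is the restriction of the order to a subset of the ground set. A poset $P$ is \emph{$t$-irreducible} if $\dim P=t$ and every proper subposet of $P$ has dimension less than $t$. We answer the following question, which comes from \cite{IOSG}.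

\medskip
\noindent\textbf{Question.} \emph{For each $t\ge 3$, how many non-isomorphic $t$-irreducible interval orders are there?}
\medskip

Removing one element from a poset lowers the dimension by at most one (Lemma~\ref{lem:hiraguchi}), so the $t$-irreducible posets are the minimal posets of dimension at least $t$: they are the minimal obstructions to having dimension at most $t-1$. For $t=2$ the list of obstructions is short. A poset has dimension at least $2$ if and only if it has two incomparable elements, so the two-element antichain is the only $2$-irreducible poset, and it is an interval order.

For larger $t$ it is not even evident that an example exists. The simplest way to force dimension $t$ is to take elements $u_1,\dots,u_t,v_1,\dots,v_t$ with $u_i<v_j$ exactly when $i\ne j$; no linear extension puts $u_i$ above $v_i$ and $u_j$ above $v_j$ for $i\neq j$, since this would close the cycle $u_i>v_i>u_j>v_j>u_i$. This poset is not an interval order. Indeed, if $u<v$ and $u'<v'$ in an interval order and, say, $b_u\le b_{u'}$, then $b_u<a_{v'}$ and $u<v'$; the relations $u_1<v_2$ and $u_2<v_1$ violate this rule. Interval orders of large dimension do exist, by a Ramsey argument (Lemma~\ref{lem:ramsey}), so the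 number asked for is at least $1$. It is at most $\aleph_0$, since there are only countably many finite posets up to isomorphism.

One might guess that the number is finite. Coloring problems for intervals tend to have bounded obstructions: the intersection graph of a finite family of intervals is $K$-colorable unless some $K+1$ intervals pairwise intersect. (Color the intervals greedily in the order of their left endpoints; the earlier intervals that meet a given one all contain its left endpoint.) The guess is wrong.

\begin{theorem}\label{thm:main}
For every $t\ge 3$ there are infinitely many, and hence exactly $\aleph_0$, pairwise non-isomorphic $t$-irreducible interval orders.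
\end{theorem}

\begin{corollary}\label{cor:main}
For all $t\ge 3$ and $N$ there is an interval order of dimension exactly $t$ all of whose subposets with at most $N$ elements have dimension at most $t-1$. No finite list of forbidden subposets characterizes the interval orders of dimension at most $t-1$ among all interval orders.
\end{corollary}

The guess fails because the graph that enters is not the intersection graph. Two intervals \emph{overlap} if they intersect and neither contains the other, and the \emph{overlap graph} $G(\mathcal F)$ of a finite family $\mathcal F$ of intervals has vertex set $\mathcal F$, with an edge for each overlapping pair. Put $K=t-1$. From any $\mathcal F$ with distinct endpoints we build an interval order $P_K(\mathcal F)$ that has dimension at most $K$ if and only if $G(\mathcal F)$ is $K$-colorable (Theorem~\ref{thm:reduction}). Overlap graphs include long odd cycles and, more generally, powers of long cycles, and these fail to be $K$-colorable for a global reason only.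

For $K=2$ the construction adds a tiny interval at each endpoint, and the whole proof fits on a page (Section~\ref{sec:three}). For $K\ge 3$ the tiny interval at a left endpoint must be replaced by a gadget, which we obtain in Section~\ref{sec:gadget}, not by an explicit construction but by an extremal choice inside an interval order of large dimension. Section~\ref{sec:reduction} proves the reduction, and Section~\ref{sec:cycles} applies it to powers of cycles.

\section{Realizers and basic facts}\label{sec:basic}

Throughout, $K\ge 2$ is an integer and $[K]=\{1,\dots,K\}$; the elements of $[K]$ are called \emph{colors}. The symbol $<$ between elements of a poset refers to the partial order, and $u\parallel v$ means that $u$ and $v$ are incomparable. The words \emph{above} and \emph{below} refer to a linear order, and linear orders are listed from bottom to top.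

A \emph{linear extension} of $P$ is a linear order on its ground set in which $v$ is above $u$ whenever $u<v$. A \emph{$K$-realizer} of $P$ is a sequence $(L_1,\dots,L_K)$ of linear extensions, with repetition allowed, whose intersection is $P$. Equivalently, the $L_c$ are linear extensions and every incomparable pair $u\parallel v$ is \emph{reversed}: $u$ is above $v$ in some $L_c$, and $v$ is above $u$ in some $L_d$. Since repetition is allowed, $\dim P\le K$ if and only if $P$ has a $K$-realizer. The restriction of a $K$-realizer to a subposet is a $K$-realizer of the subposet, so $\dim Y\le \dim P$ for every subposet $Y$ of $P$. Permuting the colors of a $K$-realizer gives a $K$-realizer.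

\begin{lemma}\label{lem:distinct}
Every subposet of an interval order is an interval order. Every interval order has a representation in which all endpoints are distinct.
\end{lemma}

\begin{proof}
For the first claim, restrict the representation. For the second, replace each $[a_x,b_x]$ by $[a_x-\varepsilon_x,\,b_x+\varepsilon'_x]$, with positive numbers $\varepsilon_x,\varepsilon'_x$ chosen so that all new endpoints are distinct and so small that every inequality $b_x<a_y$ survives. If $b_x\ge a_y$, then $b_x+\varepsilon'_x>a_y-\varepsilon_y$. So the order is unchanged.
\end{proof}

\begin{lemma}[Hiraguchi]\label{lem:hiraguchi}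
If $|P|\ge 2$ and $x\in P$, then $\dim P\le\dim(P-x)+1$.
\end{lemma}

\begin{proof}
Let $L_1,\dots,L_k$ realize $P-x$, with $k\ge 1$. Let $D$, $U$, $I$ be the sets of elements less than, greater than, and incomparable to $x$. Every element of $D$ is less than every element of $U$, so for $i<k$ we can insert $x$ into $L_i$ above all of $D$ and below all of $U$. Replace $L_k$ by the two orders
\[
L'=(L_k|_D,\;x,\;L_k|_{I\cup U}),\qquad L''=(L_k|_{D\cup I},\;x,\;L_k|_U).
\]
An element less than an element of $D$ is in $D$, and an element greater than an element of $U$ is in $U$, so $L'$ and $L''$ are linear extensions of $P$. The element $x$ is below $I$ in $L'$ and above $I$ in $L''$. Let $y\parallel z$ in $P-x$ with $y$ above $z$ in $L_k$. This relation is lost in $L'$ only if $y\in D$ and $z\notin D$, and it is lost in $L''$ only if $y\notin U$ and $z\in U$. If it were lost in both, then $y<x<z$, which is impossible. Hence the $k+1$ orders reverse every incomparable pair of $P$.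
\end{proof}

\begin{corollary}\label{cor:minimal}
Let $P$ be an interval order with $\dim P>K$, and let $Y$ be an inclusion-minimal subposet of $P$ with $\dim Y>K$. Then $Y$ is a $(K+1)$-irreducible interval order.
\end{corollary}

\begin{proof}
The proper subposets of $Y$ have dimension at most $K$, and $|Y|\ge2$ because $Y$ is not a chain. So $\dim Y=K+1$ by Lemma~\ref{lem:hiraguchi}, and $Y$ is an interval order by Lemma~\ref{lem:distinct}.
\end{proof}

We use Ramsey's theorem in the following form: for every $K$ there is an $N$ such that, whenever the $3$-element subsets of $\{1,\dots,N\}$ are colored with $K$ colors, some $4$-element subset has all of its $3$-element subsets of the same color.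

\begin{lemma}\label{lem:ramsey}
There is an interval order of dimension greater than $K$.
\end{lemma}

\begin{proof}
Take $N$ as above and all intervals $[i,j]$ with integers $1\le i<j\le N$. Suppose that $(L_c)$ is a $K$-realizer. For $i<j<k$ the intervals $[i,j]$ and $[j,k]$ share the point $j$, so $[i,j]$ is above $[j,k]$ in some $L_c$; give the triple $\{i,j,k\}$ such a color $c$. There are $i<j<k<l$ with $\{i,j,k\}$ and $\{j,k,l\}$ of the same color $c$. In $L_c$ the element $[i,j]$ is above $[j,k]$, which is above $[k,l]$. But $[i,j]<[k,l]$, a contradiction.
\end{proof}

The linear extensions in Sections~\ref{sec:three} and~\ref{sec:reduction} are built by sweeping the line from left to right and listing each interval at some place that it meets.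

\begin{lemma}[sweeping]\label{lem:sweep}
Let $P$ be an interval order, given by its intervals, and let $W_1,\dots,W_r$ be pairwise disjoint intervals of the line, numbered from left to right. Suppose that $P$ is partitioned into blocks $B_1,\dots,B_r$ so that every element of $B_i$ meets $W_i$, and that each block is listed in a linear extension of the order it inherits from $P$. Then the concatenation $(B_1,\dots,B_r)$ is a linear extension of $P$.
\end{lemma}

\begin{proof}
Let $u<v$ with $u\in B_i$, $v\in B_j$ and $i\ne j$. A point of $u\cap W_i$ lies to the left of a point of $v\cap W_j$, and $W_i$, $W_j$ are disjoint intervals, so $i<j$.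
\end{proof}

\section{Touchers and the case $t=3$}\label{sec:three}

From now on a \emph{family} is a finite set of nondegenerate closed intervals $x=[a_x,b_x]$ with all endpoints distinct. If $a_x<a_y<b_x<b_y$, we say that $x$ \emph{overlaps $y$ from the left}. Two members of a family overlap if and only if one of them overlaps the other from the left.

A realizer has much freedom in placing an interval $x$. To gain control, we force $x$ to be placed once beyond its right endpoint and once before its left endpoint. Given a family $\mathcal A$, put a small closed interval centered at each endpoint, so that these $2|\mathcal A|$ intervals are pairwise disjoint. They are the \emph{touchers}; the one centered at $a_x$ is $\lambda_x$, and the one centered at $b_x$ is $\rho_x$. The members of $\mathcal A$ are the \emph{main} intervals. Let $E(\mathcal A)$ be the interval order formed by all main intervals and all touchers. (A main interval meets two disjoint touchers, so it is not itself a toucher.)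

Two touchers are comparable, in the order of their centers. A main interval $g$ meets the toucher $\tau$ centered at $p$ if $p\in g$. If $p\notin g$, then the endpoints of $g$ lie in touchers other than $\tau$, so the interval $\tau$ contains $p$ and no endpoint of $g$, and it lies entirely on the side of $g$ where $p$ is. Hence $E(\mathcal A)$ is determined up to isomorphism by the order of the endpoints of $\mathcal A$; the widths of the touchers play no role. For $\mathcal A'\subseteq\mathcal A$, the members of $\mathcal A'$ and their touchers form a subposet $E(\mathcal A')$ of $E(\mathcal A)$.

Since $\lambda_x\parallel x\parallel\rho_x$, in a realizer $x$ is above $\rho_x$ in some color and below $\lambda_x$ in some color. These colors differ because $\lambda_x<\rho_x$. The natural realizers use these two extreme positions only.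

\begin{lemma}\label{lem:placement}
Let $\mathcal F$ be a family. Suppose that each $x\in\mathcal F$ is given a set $H(x)$ with $\emptyset\ne H(x)\ne[K]$, $H(x)\subseteq[K]$, so that $H(x)\not\subseteq H(y)$ whenever $x$ overlaps $y$ from the left. Then $\dim E(\mathcal F)\le K$.
\end{lemma}

\begin{proof}
For a color $c$, form one block at each endpoint. The block at $a_x$ is $(x,\lambda_x)$ if $c\notin H(x)$ and $(\lambda_x)$ otherwise; the block at $b_x$ is $(\rho_x,x)$ if $c\in H(x)$ and $(\rho_x)$ otherwise. Let $L_c$ be the concatenation of the blocks from left to right. Lemma~\ref{lem:sweep}, with the touchers as the intervals $W_i$, shows that $L_c$ is a linear extension. An incomparable pair contains a main interval $x$. If the other element is a toucher centered in $x$, or a main interval contained in $x$, then $x$ is above it in the colors of $H(x)$ and below it in the other colors, and both kinds of colors exist. In the remaining case $x$ overlaps $y$ from the left. For $c\in H(y)$, the element $y$ is listed at $b_y$, to the right of both endpoints of $x$, so $y$ is above $x$. For $c\in H(x)\setminus H(y)$, the element $x$ is listed at $b_x$ and $y$ at $a_y<b_x$, so $x$ is above $y$.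
\end{proof}

Disjoint pairs and nested pairs impose no condition in Lemma~\ref{lem:placement}; this is why the overlap graph appears, and not the intersection graph. For two colors the lemma has a converse.

\begin{proposition}\label{prop:two}
Let $\mathcal F$ be a family. Then $\dim E(\mathcal F)\le 2$ if and only if $G(\mathcal F)$ is $2$-colorable. In a $2$-realizer of $E(\mathcal F)$ each $x\in\mathcal F$ is above $\rho_x$ in exactly one color $\gamma(x)$, and $\gamma$ is a proper coloring of $G(\mathcal F)$.
\end{proposition}

\begin{proof}
If $\gamma$ is a proper $2$-coloring, apply Lemma~\ref{lem:placement} with $H(x)=\{\gamma(x)\}$. Conversely, let $(L_1,L_2)$ be a realizer. Each $x$ is above $\rho_x$ in one color $\gamma(x)$ and below $\lambda_x$ in the other color. Let $x$ overlap $y$ from the left. Then $x$ is above $y$ in some $L_d$. Since $\lambda_x<y$, the element $x$ is above $\lambda_x$ in $L_d$, and therefore $d=\gamma(x)$. If also $d=\gamma(y)$, then in $L_d$ the element $x$ is above $y$, which is above $\rho_y$; this contradicts $x<\rho_y$. So $\gamma(x)\neq\gamma(y)$.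
\end{proof}

\begin{example}[the case $t=3$ of Theorem~\ref{thm:main}]\label{ex:three}
Let $n\ge 3$ be odd, and let $\mathcal F_n$ consist of $J_i=[2i,2i+3]$ for $0\le i\le n-2$ and $J_{n-1}=[1,2n-2]$; see Figure~\ref{fig:five}. For $i<j\le n-2$, the intervals $J_i$ and $J_j$ overlap if $j=i+1$ and are disjoint otherwise. The long interval $J_{n-1}$ overlaps $J_0$ and $J_{n-2}$ and contains the others. So $G(\mathcal F_n)$ is a cycle of odd length $n$, and $\dim E(\mathcal F_n)>2$ by Proposition~\ref{prop:two}. A subposet with fewer than $n$ elements misses all three of $J_i,\lambda_{J_i},\rho_{J_i}$ for some $i$. It therefore lies in $E(\mathcal F_n\setminus\{J_i\})$, which has dimension at most $2$ because a path is $2$-colorable. By Corollary~\ref{cor:minimal}, $E(\mathcal F_n)$ contains a $3$-irreducible interval order, and this order has at least $n$ elements. As $n$ grows, we obtain infinitely many isomorphism types.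
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=0.45cm]
\draw[gray] (-0.5,0)--(9.5,0);
\foreach \x in {0,...,9} {\draw[gray] (\x,-0.15)--(\x,0.15); \node[below] at (\x,-0.15) {\small $\x$};}
\foreach \a/\b/\h/\n in {0/3/1/0,2/5/2.2/1,4/7/1/2,6/9/2.2/3,1/8/3.4/4}
 {\draw[thick,|-|] (\a,\h)--(\b,\h) node[midway,above] {\small $J_{\n}$};}
\end{tikzpicture}
\caption{Five intervals whose overlap graph is the $5$-cycle $J_0J_1J_2J_3J_4$. The long interval $J_4$ contains $J_1$ and $J_2$, so it overlaps only $J_0$ and $J_3$.}
\label{fig:five}
\end{figure}

For $K\ge 3$ touchers do not suffice. Take the six pairwise overlapping intervals $x_i=[i,i+6]$, $1\le i\le 6$, and give them, in this order, the sets $\{1,2\}$, $\{1,3\}$, $\{2,3\}$, $\{1\}$, $\{2\}$, $\{3\}$. No set in this list is contained in a later one, so $\dim E(\{x_1,\dots,x_6\})\le 3$ by Lemma~\ref{lem:placement}, while the overlap graph needs six colors. The step of Proposition~\ref{prop:two} that breaks is the deduction $d=\gamma(x)$: the toucher $\lambda_x$ holds $x$ down in one color, and with two colors that leaves one free color, but with $K$ colors it may leave $K-1$. We need a configuration near the left endpoint of $x$ that holds $x$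 down in $K-1$ colors.

\section{A gadget that holds an interval down in $K-1$ colors}\label{sec:gadget}

We look for a poset $Q$ of dimension at most $K$, consisting of a long interval $X$, its touchers, and a cluster $E(\mathcal A)$ around the left endpoint of $X$, such that in every $K$-realizer $X$ has a member of $\mathcal A$ above it in $K-1$ colors. The idea is to choose $\mathcal A$ so that $\dim E(\mathcal A)\le K$ while some position of $X$ pushes the dimension above $K$, and to slide the left endpoint of $X$ from the far right toward the left. The last position before the first failure is so tight that it has the required property. We first determine which positions are feasible.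

\subsection*{Adding one long interval}

Let $\mathcal A$ be a family and $M=2|\mathcal A|$. The complement of the union of the touchers consists of open \emph{gaps} $G_0,\dots,G_M$, numbered from left to right. No endpoint of a main interval lies in a gap, so a main interval that meets a gap contains it. For $0\le h\le M$ let $D_h$ and $U_h$ be the sets of elements of $E(\mathcal A)$ that lie entirely to the left and entirely to the right of $G_h$, and let $Z_h$ be the set of main intervals that contain $G_h$. These three sets partition $E(\mathcal A)$, and every element of $U_h$ is greater than every element of $D_h$. If $e\in Z_h$, then $\lambda_e\in D_h$ and $\rho_e\in U_h$.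

Fix a point $\beta$ to the right of all intervals of $E(\mathcal A)$. Let $X=[a,\beta]$ with $a\in G_h$ and $a<\beta$, and let $Q_h=E(\mathcal A\cup\{X\})$, where the touchers of $\mathcal A$ are kept, the toucher $\lambda=\lambda_X$ lies inside $G_h$, and the toucher $\rho=\rho_X$ lies to the right of $\lambda$ and of all of $E(\mathcal A)$; see Figure~\ref{fig:Q}. The relations of the three new elements are as follows.
\begin{itemize}
\item $X$ is greater than the elements of $D_h$ and incomparable to all other elements.
\item $\lambda$ is greater than the elements of $D_h$, less than the elements of $U_h\cup\{\rho\}$, and incomparable to the elements of $Z_h\cup\{X\}$.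
\item $\rho$ is greater than every element except $X$.
\end{itemize}
In particular, $Q_h$ depends only on $\mathcal A$ and $h$ up to isomorphism.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=2cm,y=0.6cm]
\draw[gray] (-0.8,0)--(5.5,0);
\foreach \x/\n in {0/{\lambda_1},1/{\lambda_2},3/{\rho_1},4/{\rho_2}}
 {\draw[line width=2.5pt] (\x-0.12,0)--(\x+0.12,0); \node[below] at (\x,-0.1) {\small $\n$}; \draw[dotted] (\x,0)--(\x,2);}
\foreach \x/\n in {-0.5/0,0.5/1,2/2,3.5/3,4.6/4} \node[below,gray] at (\x,-0.1) {\small $G_{\n}$};
\draw[thick,|-|] (0,1)--(3,1) node[midway,above] {\small $e_1$};
\draw[thick,|-|] (1,2)--(4,2) node[midway,above] {\small $e_2$};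
\draw[thick,|-|] (3.5,3)--(5,3) node[midway,above] {\small $X$};
\foreach \x/\n in {3.5/{\lambda},5/{\rho}}
 {\draw[line width=2.5pt] (\x-0.12,3.5)--(\x+0.12,3.5); \node[above] at (\x,3.5) {\small $\n$};}
\end{tikzpicture}
\caption{The interval order $Q_3$ for $\mathcal A=\{e_1,e_2\}$. Short thick segments are touchers, and $G_0,\dots,G_4$ are the gaps between the touchers of $\mathcal A$. The long interval $X$ starts in $G_3$. Here $D_3=\{\lambda_1,\lambda_2,e_1,\rho_1\}$, $Z_3=\{e_2\}$ and $U_3=\{\rho_2\}$.}
\label{fig:Q}
\end{figure}

When does a realizer of $E(\mathcal A)$ extend to $Q_h$? In some color $\kappa$ the element $X$ is above $\rho$ and hence above everything. Each $e\in Z_h$ must then rise above $X$ in another color, and for this it must be above all of $D_h$ in that color. So we record, for a $K$-realizer $\mathcal L=(L_c)$ of $E(\mathcal A)$ and $e\in Z_h$, the set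
\[
T_e(\mathcal L,h)=\{c\in[K] : e \text{ is above every element of } D_h \text{ in } L_c\}.
\]
The touchers of $e$ rule out the two extreme values.

\begin{lemma}\label{lem:T}
For every $e\in Z_h$ we have $\emptyset\ne T_e(\mathcal L,h)\ne[K]$.
\end{lemma}

\begin{proof}
In some $L_c$ the element $e$ is above $\rho_e\in U_h$, and hence above all of $D_h$. In some $L_d$ it is below $\lambda_e\in D_h$.
\end{proof}

\begin{lemma}\label{lem:criterion}
We have $\dim Q_h\le K$ if and only if there are a $K$-realizer $\mathcal L$ of $E(\mathcal A)$ and a color $\kappa$ such that $T_e(\mathcal L,h)\ne\{\kappa\}$ for all $e\in Z_h$.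
\end{lemma}

\begin{proof}
Suppose that $(L_c)$ is a $K$-realizer of $Q_h$, and let $\mathcal L$ be its restriction to $E(\mathcal A)$. Choose $\kappa$ with $X$ above $\rho$ in $L_\kappa$; then $X$ is above all of $E(\mathcal A)$ in $L_\kappa$. Let $e\in Z_h$. Since $e\parallel X$, the element $e$ is above $X$ in some $L_d$, and $d\ne\kappa$. As $X$ is greater than all of $D_h$, we get $d\in T_e(\mathcal L,h)$. So $T_e(\mathcal L,h)\neq\{\kappa\}$.

Conversely, let $\mathcal L=(L_c)$ and $\kappa$ be given, and write $T_e=T_e(\mathcal L,h)$. We place $X$ as high as possible in color $\kappa$ and as low as possible in the other colors. In each $L_c$ insert $\lambda$ immediately above the highest element of $D_h$, or at the bottom if $D_h=\emptyset$. If $c\ne\kappa$, insert $X$ immediately below $\lambda$ and put $\rho$ on top. If $c=\kappa$, put $\rho$ and then $X$ on top, so that $X$ is highest. In each new order $X$ and $\lambda$ are above $D_h$; the set $U_h$, being above all of $D_h$, is above $\lambda$; and $\rho$ is above everything except possibly $X$. By the list of relations in $Q_h$, the new orders are linear extensions.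

Let $e\in Z_h$; then $D_h\neq\emptyset$, since $\lambda_e\in D_h$. By the choice of the insertion point, $e$ is above $\lambda$ in color $c$ if and only if $c\in T_e$, and for $c\ne\kappa$ the same holds with $X$ in place of $\lambda$. We check the incomparable pairs that involve a new element.
\begin{itemize}
\item $\lambda$ and $e\in Z_h$: the element $e$ is above for $c\in T_e$ and below for $c\notin T_e$, and both cases occur by Lemma~\ref{lem:T}.
\item $X$ and $e\in Z_h$: the element $X$ is above in color $\kappa$, and $e$ is above for $c\in T_e\setminus\{\kappa\}$, which is nonempty because $\emptyset\ne T_e\ne\{\kappa\}$.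
\item $X$ and $w\in U_h\cup\{\lambda,\rho\}$: the element $X$ is above in color $\kappa$ and below in every other color, and another color exists because $K\ge2$.
\end{itemize}
So the new orders form a $K$-realizer of $Q_h$.
\end{proof}

Read negatively, Lemma~\ref{lem:criterion} is a strong statement: if $\dim Q_h>K$, then in \emph{every} $K$-realizer of $E(\mathcal A)$ \emph{every} color $c$ is blocked by a witness $g_c\in Z_h$ with $T_{g_c}=\{c\}$. One step to the right destroys at most one of the $K$ witnesses.

\begin{example}\label{ex:slide}
Let $K=2$ and let $\mathcal A=\{e_1,e_2\}$ be as in Figure~\ref{fig:Q}. The overlap graph of $\mathcal A\cup\{X\}$ is a triangle when $X$ starts in $G_2$ and has at most two edges otherwise, so by Proposition~\ref{prop:two} we have $\dim Q_h>2$ exactly for $h=2$. (Feasibility is thus not monotone in $h$.) Take a $2$-realizer $\mathcal L$ of $E(\mathcal A)$. The set $T_{e_i}(\mathcal L,2)$ contains $\gamma(e_i)$, because $\rho_i\in U_2$, and it is a singleton by Lemma~\ref{lem:T}. Since $\gamma(e_1)\ne\gamma(e_2)$, the intervals $e_1$ and $e_2$ block both colors. When $X$ starts in $G_3$, the witness $e_1$ is less than $X$, but $e_2$ is still incomparable to $X$ and can be above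 $X$ only in the color $\gamma(e_2)$. So $X$ is held down in that prescribed color.
\end{example}

\subsection*{The critical position}

\begin{proposition}\label{prop:gadget}
There are a family $\mathcal A$ and an index $k$ such that $Q=Q_k$ has the following properties.
\begin{enumerate}
\item[(a)] $\dim Q\le K$.
\item[(b)] In every $K$-realizer $(L_c)$ of $Q$ there are at least $K-1$ colors $c$ for which some member of $\mathcal A$ is above $X$ in $L_c$.
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{Step 1: a family $\mathcal A$ with $\dim E(\mathcal A)\le K$ and $\dim Q_{h_0}>K$ for some $h_0$.} By Lemmas~\ref{lem:ramsey} and~\ref{lem:distinct} there is a family $\{e_1,\dots,e_N\}$ whose interval order has dimension greater than $K$. Number it by increasing right endpoints, choose touchers for the whole family, and let $\mathcal A_i=\{e_1,\dots,e_i\}$. The orders $(e_1,\lambda_{e_1},\rho_{e_1})$ and $(\lambda_{e_1},\rho_{e_1},e_1)$ realize $E(\mathcal A_1)$, so $\dim E(\mathcal A_1)\le 2\le K$. Also $\dim E(\mathcal A_N)>K$, since $E(\mathcal A_N)$ contains the main intervals. Hence there is an $i\ge2$ with $\dim E(\mathcal A_{i-1})\le K<\dim E(\mathcal A_i)$. Put $\mathcal A=\mathcal A_{i-1}$. The right endpoint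 of $e_i$ exceeds all endpoints of $\mathcal A$, so $\rho_{e_i}$ lies to the right of all of $E(\mathcal A)$; and $\lambda_{e_i}$, being disjoint from the touchers of $\mathcal A$, lies in a gap $G_{h_0}$. Thus $E(\mathcal A_i)$ is $Q_{h_0}$, with $e_i$ as $X$. This is where the numbering by right endpoints is needed, and it is the reason for including $\lambda$ in $Q_h$: the poset $Q_h$ is then again of the form $E(\cdot)$.

\emph{Step 2: the choice of $k$.} Since $Z_M=\emptyset$ and $\dim E(\mathcal A)\le K$, Lemma~\ref{lem:criterion} gives $\dim Q_M\le K$. Let $h$ be the largest index with $\dim Q_h>K$. It exists by Step~1, and $h<M$. Put $k=h+1$. Then (a) holds. Exactly one toucher $\tau$ lies between $G_h$ and $G_k$, and its center is the only endpoint of a main interval between these gaps.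

\emph{Step 3: $\tau$ is not a left toucher.} Suppose $\tau=\lambda_e$. Then $Z_k=Z_h\cup\{e\}$ and $D_k=D_h\cup\{\lambda_e\}$. By (a) and Lemma~\ref{lem:criterion} there are $\mathcal L$ and $\kappa$ with $T_g(\mathcal L,k)\ne\{\kappa\}$ for all $g\in Z_k$. Let $g\in Z_h$. The set $T_g(\mathcal L,k)$ is nonempty by Lemma~\ref{lem:T}, so it contains a color other than $\kappa$. Since $D_h\subseteq D_k$, we have $T_g(\mathcal L,h)\supseteq T_g(\mathcal L,k)$, and therefore $T_g(\mathcal L,h)\ne\{\kappa\}$. Lemma~\ref{lem:criterion} now gives $\dim Q_h\le K$, a contradiction.

\emph{Step 4: property (b).} By Step~3, $\tau=\rho_f$ for some $f\in\mathcal A$. Then $Z_h=Z_k\cup\{f\}$ and $D_k=D_h\cup\{f,\rho_f\}$. Let $(L_c)$ be a $K$-realizer of $Q_k$, and let $\mathcal L$ be its restriction to $E(\mathcal A)$. Since $\dim Q_h>K$, Lemma~\ref{lem:criterion} provides for each color $c$ an interval $g_c\in Z_h$ with $T_{g_c}(\mathcal L,h)=\{c\}$. The intervals $g_c$ are distinct, so at most one of them is $f$, and $g_c\in Z_k$ for at least $K-1$ colors $c$. For such a color, $g_c\parallel X$ in $Q_k$, so $g_c$ is above $X$ in some $L_d$. The element $X$ is greater than all of $D_k\supseteq D_h$, so $d\in T_{g_c}(\mathcal L,h)=\{c\}$.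 Thus $g_c$ is above $X$ in $L_c$.
\end{proof}

Fix $\mathcal A$, $k$ and $Q$ as in Proposition~\ref{prop:gadget}, depending only on $K$, and let $s=|Q|$. Property (b) determines the top of every realizer of $Q$.

\begin{corollary}\label{cor:high}
Every $K$-realizer $(L_c)$ of $Q$ has a unique color $\kappa$, its \emph{high color}, such that $X$ is above $\rho$ in $L_\kappa$. In $L_\kappa$ the highest element is $X$ and the second highest is $\rho$. In every $L_c$ with $c\ne\kappa$ the highest element is $\rho$, and some member of $\mathcal A$ is above $X$. Every color is the high color of some $K$-realizer of $Q$.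
\end{corollary}

\begin{proof}
Let $C$ be the set of colors in which some member of $\mathcal A$ is above $X$; then $|C|\ge K-1$ by (b). Since $X\parallel\rho$, there is a color $\kappa$ with $X$ above $\rho$ in $L_\kappa$. For any such $\kappa$, the element $X$ is above $\rho$ and $\rho$ is above all other elements, so $\kappa\notin C$. Hence $\kappa$ is unique, $C=[K]\setminus\{\kappa\}$, and $\rho$ is highest in the colors of $C$. For the last claim, take a $K$-realizer, which exists by (a), and permute its colors.
\end{proof}

\section{From overlap graphs to dimension}\label{sec:reduction}

We now repeat the construction $E(\mathcal F)$ with a copy of the cluster $E(\mathcal A)\cup\{\lambda\}$ in place of each left toucher. Let $\mathcal F=\{J_1,\dots,J_n\}$ be a family, $J_j=[p_j,q_j]$. Since the $2n$ endpoints are distinct, we can choose pairwise disjoint open intervals $\omega_j\ni p_j$ and $\omega'_j\ni q_j$, the \emph{windows}; they lie on the line in the order of the points they contain. For each $j$, an increasing affine map carries $E(\mathcal A)$, the toucher $\lambda$ and the left endpoint of $X$ into $\omega_j$. Let $\mathcal A^j$, $E(\mathcal A^j)$ and $\lambda^j$ be the images, let $x^j$ be the interval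 from the image of the left endpoint of $X$ to $q_j$, and let $\rho^j\subset\omega'_j$ be a closed interval centered at $q_j$. Put
\[
Q^j=E(\mathcal A^j)\cup\{\lambda^j,x^j,\rho^j\},
\]
and let $P_K(\mathcal F)$ be the interval order formed by all intervals of $Q^1,\dots,Q^n$. The elements of $Q^j$ are said to have \emph{index} $j$. They form a copy of $Q$, with $x^j,\lambda^j,\rho^j$ in the roles of $X,\lambda,\rho$. Each element other than $x^j$ lies inside $\omega_j$ or $\omega'_j$, and $x^j$ begins in $\omega_j$ and ends in $\omega'_j$; so all these intervals are distinct, and $|P_K(\mathcal F)|=sn$. For $\mathcal F'\subseteq\mathcal F$, the elements whose indices belong to members of $\mathcal F'$ form the poset $P_K(\mathcal F')$, built with the same windows.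

\begin{theorem}\label{thm:reduction}
Let $K\ge2$ and let $\mathcal F$ be a finite family of intervals with distinct endpoints. Then $\dim P_K(\mathcal F)\le K$ if and only if the overlap graph $G(\mathcal F)$ is $K$-colorable.
\end{theorem}

\begin{proof}
\emph{From a realizer to a coloring.} Let $(L_c)$ be a $K$-realizer of $P_K(\mathcal F)$. Its restriction to $Q^j$ is a $K$-realizer of a copy of $Q$; let $\gamma(j)$ be its high color. We show that $\gamma$ is a proper coloring. Suppose $p_i<p_j<q_i<q_j$. The window $\omega_j$ lies between $\omega_i$ and $\omega'_i$, so $x^i$ contains the left endpoint of $x^j$. Hence $x^i\parallel x^j$, and $x^i$ is above $x^j$ in some $L_d$. Every $g\in\mathcal A^i$ lies in $\omega_i$, to the left of $\omega_j$, so $g<x^j$, and $g$ is below $x^i$ in $L_d$. By Corollary~\ref{cor:high}, this happens only in the high color: $d=\gamma(i)$. If $\gamma(j)=d$ as well, then in $L_d$ the element $x^i$ is above $x^j$, which is above $\rho^j$. But $x^i$ ends in $\omega'_i$, to the left of $\omega'_j\supset\rho^j$, so $x^i<\rho^j$, a contradiction.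

\emph{From a coloring to a realizer.} Let $\gamma$ be a proper $K$-coloring of $G(\mathcal F)$, where $\gamma(j)$ is the color of $J_j$. By Corollary~\ref{cor:high}, choose for each $j$ a $K$-realizer $(L^j_c)$ of $Q^j$ with high color $\gamma(j)$. Fix a color $c$ and cut each $L^j_c$ into two blocks. The \emph{block at $q_j$} is $(\rho^j,x^j)$ if $c=\gamma(j)$ and $(\rho^j)$ otherwise. The \emph{block at $p_j$} is the rest of $Q^j$, in the order of $L^j_c$. By Corollary~\ref{cor:high}, the block at $q_j$ is the top of $L^j_c$. Let $L_c$ be the concatenation of the $2n$ blocks in the order of the points $p_j,q_j$ on the line. Every element of the block at $p_j$ meets $\omega_j$, and every element of the block at $q_j$ meets $\omega'_j$, so $L_c$ is a linear extension by Lemma~\ref{lem:sweep}.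

Since $p_j<q_j$, the restriction of $L_c$ to $Q^j$ is $L^j_c$. So every incomparable pair of elements with the same index is reversed. Consider an incomparable pair with different indices. Elements inside different windows are comparable, so one element of the pair is some $x^i$. Recall that $x^i$ is listed at $q_i$ in color $\gamma(i)$ and at $p_i$ in all other colors. Let the other element be $w$, of index $j\ne i$.

Suppose first that $w\ne x^j$. Then $w$ lies inside the window of a point $r\in\{p_j,q_j\}$ and is listed at $r$ in every color. If $r<p_i$ or $r>q_i$, this window is disjoint from $x^i$; since $w\parallel x^i$, we have $p_i<r<q_i$. So $x^i$ is above $w$ in color $\gamma(i)$ and below $w$ in every other color, and another color exists because $K\ge2$.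

Now let $w=x^j$, and assume $p_i<p_j$ by symmetry. If $q_i<p_j$, then $x^i$ ends in a window to the left of the one in which $x^j$ begins, and $x^i<x^j$; so this case does not occur. If $p_i<p_j<q_j<q_i$, then $x^j$ is listed at a point strictly between $p_i$ and $q_i$ in every color, and again $x^i$ is above in color $\gamma(i)$ and below in the other colors. The remaining case, $p_i<p_j<q_i<q_j$, is the only place where the coloring is used. In color $\gamma(j)$ the element $x^j$ is listed at $q_j$, to the right of $p_i$ and $q_i$, so it is above $x^i$. In color $\gamma(i)\ne\gamma(j)$ the element $x^i$ is listed at $q_i$ and $x^j$ at $p_j<q_i$, so $x^i$ is above $x^j$. Thus $(L_c)$ is a $K$-realizer.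
\end{proof}

\section{Powers of cycles}\label{sec:cycles}

It remains to find overlap graphs that are not $K$-colorable although all of their small induced subgraphs are. For $K=2$ these were the odd cycles. In general we use the \emph{$(K-1)$-st power of the cycle}, the graph $C_n^{K-1}$ with vertex set $\mathbb Z_n$ in which $i$ and $j$ are adjacent if and only if $j-i\in\{\pm1,\dots,\pm(K-1)\}$. Along any $K$ consecutive vertices all colors must differ, so a $K$-coloring has to repeat with period $K$, and it cannot close up when $n\equiv1\pmod K$. Fix $m\ge2$ and let $n=Km+1$.

\begin{lemma}\label{lem:family}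
There is a family $\mathcal F_n=\{J_i : i\in\mathbb Z_n\}$ with $G(\mathcal F_n)=C_n^{K-1}$.
\end{lemma}

\begin{proof}
Think of the residues modulo $2n$ as points on a circle, join $2i$ to $2i+2K-1$ by a chord, and cut the circle between $2n-1$ and $0$. Formally, let $\pi_i=\{2i,\,2i+2K-1\}\subseteq\mathbb Z_{2n}$, and let $J_i$ be the interval whose endpoints are the representatives of $\pi_i$ in $\{0,\dots,2n-1\}$:
\[
J_i=\begin{cases}[2i,\;2i+2K-1], & 0\le i\le n-K,\\[2pt] [2i+2K-1-2n,\;2i], & n-K<i\le n-1.\end{cases}
\]
The $n$ even endpoints are distinct and the $n$ odd endpoints are distinct, so $\mathcal F_n$ is a family. For $K=2$ it is the family of Example~\ref{ex:three}.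

Let $i\neq j$. Among the possible orders of the four endpoints, exactly one endpoint of $J_j$ lies in the interior of $J_i$ precisely when the endpoints alternate, that is, when the intervals overlap; if the intervals are disjoint or nested, zero or two endpoints lie there. Removing $\pi_i$ from $\mathbb Z_{2n}$ leaves the arc $A_i=\{2i+1,\dots,2i+2K-2\}$ and its complementary arc. The integers in the interior of $J_i$ form $A_i$ in the first case of the formula and the complementary arc in the second. Both points of $\pi_j$ lie in the union of the two arcs, so exactly one of them lies in one arc if and only if exactly one lies in the other. Hence $J_i$ and $J_j$ overlap if and only if $|\pi_j\cap A_i|=1$.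

The even points of $A_i$ are $2i+2,\dots,2i+2K-2$, which are the points $2j$ with $j\in\{i+1,\dots,i+K-1\}$. The odd points of $A_i$ are $2i+1,\dots,2i+2K-3$, which are the points $2j+2K-1$ with $j\in\{i-K+1,\dots,i-1\}$. Since $m\ge 2$, we have $n\ge 2K-1$, so these two sets of indices are disjoint in $\mathbb Z_n$. Therefore $|\pi_j\cap A_i|=1$ exactly when $j-i\in\{\pm1,\dots,\pm(K-1)\}$.
\end{proof}

For a nonempty set $S\subseteq\mathbb Z_n$ with $r$ elements, the \emph{steps} of $S$ are the $r$ distances from each element of $S$ forward to the next one around the cycle. They are positive integers with sum $n$; for $r=1$ the single step is $n$.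

\begin{lemma}\label{lem:cycle}
Let $n=Km+1$ with $m\ge2$.
\begin{enumerate}
\item[(a)] The graph $C_n^{K-1}$ is not $K$-colorable.
\item[(b)] Deleting $K-1$ cyclically consecutive vertices leaves a $K$-colorable graph.
\item[(c)] A set $S\subseteq\mathbb Z_n$ with $|S|<n/(K-1)$ misses some $K-1$ cyclically consecutive vertices.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) In an independent set with $r\ge2$ elements every step is at least $K$, so $rK\le n$ and $r\le m$. Hence $K$ independent sets cover at most $Km<n$ vertices.

(b) After a rotation, the vertices $0,\dots,n-K$ remain. Color $i$ by its residue modulo $K$. For remaining vertices $i<j$ we have $n-(j-i)\ge K$, so they are adjacent only if $1\le j-i\le K-1$, and then their colors differ.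

(c) There is nothing to prove if $S=\emptyset$. If $|S|=r\ge1$, the $r$ steps have sum $n>r(K-1)$, so some step is at least $K$. The vertices strictly inside that step, at least $K-1$ in number, are consecutive and not in $S$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $K=t-1\ge2$, $m\ge2$ and $n=Km+1$. By Lemma~\ref{lem:family}, Lemma~\ref{lem:cycle}(a) and Theorem~\ref{thm:reduction}, $\dim P_K(\mathcal F_n)>K$.

Let $Y$ be a subposet of $P_K(\mathcal F_n)$ with $|Y|<n/(K-1)$. The set of indices of the elements of $Y$ has at most $|Y|$ members, so by Lemma~\ref{lem:cycle}(c) it misses $K-1$ cyclically consecutive indices. Let $\mathcal F'$ be obtained from $\mathcal F_n$ by deleting the corresponding intervals. Then $Y\subseteq P_K(\mathcal F')$, and $G(\mathcal F')$ is $K$-colorable by Lemma~\ref{lem:cycle}(b). Theorem~\ref{thm:reduction} gives $\dim Y\le K$.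

Let $Y_n$ be an inclusion-minimal subposet of $P_K(\mathcal F_n)$ of dimension greater than $K$. By Corollary~\ref{cor:minimal} it is a $t$-irreducible interval order, and by the previous paragraph
\begin{equation}\label{eq:size}
\frac{n}{t-2}\le|Y_n|\le sn .
\end{equation}
As $m\to\infty$ the sizes $|Y_n|$ are unbounded, so the posets $Y_n$ represent infinitely many isomorphism types. There are only countably many finite posets up to isomorphism, so the number of types is exactly $\aleph_0$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
Given $N$, take $n$ with $n/(t-2)>N$. By \eqref{eq:size}, the subposets of $Y_n$ with at most $N$ elements are proper, so they have dimension at most $t-1$, while $\dim Y_n=t$.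

Suppose that $\mathcal B$ is a finite list of posets such that an interval order has dimension at most $t-1$ if and only if it has no subposet isomorphic to a member of $\mathcal B$. Let $N$ bound the sizes of the members of $\mathcal B$, and take $Y_n$ as above. Since $\dim Y_n=t$, it has a subposet $B$ isomorphic to a member of $\mathcal B$. Then $B$ is an interval order with at most $N$ elements, so $\dim B\le t-1$; but $B$ is a subposet of itself, so the assumed characterization gives $\dim B>t-1$. This is a contradiction.
\end{proof}

\begin{thebibliography}{1}

\bibitem{IOSG}
\emph{Interval Orders and Shift Graphs},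
\texttt{http://publicatio.bibl.u-szeged.hu/5937/1/102893.pdf}

\end{thebibliography}
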